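# Soskov's jump theorem below $\mathbf 0'_e$: how cheaply can a $\Sigma^0_2$ set be listed?

## 1. A lazy listing of $\mathbb N$

Let $K=\emptyset'$, with a computable enumeration by finite sets $K_0\subseteq K_1\subseteq\cdots$. For a hand calculation, pretend that among the numbers $0,\dots,7$ exactly three ever enter $K$: the number $3$ at step $2$, the number $1$ at step $5$, and the number $6$ at step $9$. Let $m(q)$ be the settling time of $K$ up to $q$:
$$m(q)=\text{the least } t \text{ with } K_t\cap[0,q]=K\cap[0,q]. \tag{1}$$
In our example $m(0)=0$, then $m(1)=m(2)=m(3)=m(4)=m(5)=5$, and $m(6)=m(7)=9$. In general $m$ is nondecreasing, and $m\le_T\emptyset'$.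

Now list all natural numbers under one rule: even numbers may be listed at any time, but an odd number $a$ may not appear before position $m(a)$. For instance, let $f(0),f(1),f(2),\dots$ begin
$$0,\;2,\;4,\;6,\;8,\;1,\;3,\;5,\;10,\;7,\;\dots$$
The number $1$ stands at position $5=m(1)$, and $7$ stands at position $9=m(7)$. Somebody who sees only $f$ can decide $K$. Is $6\in K$? Look for an odd number $a\ge 6$ in the list; $a=7$ is at position $9$. By the rule, $9\ge m(7)\ge m(6)$, so $K_9$ is already correct about $6$; it contains $6$, so the answer is yes. Is $4\in K$? The number $5$ is at position $7\ge m(5)\ge m(4)$, and $4\notin K_7$, so the answer is no. The range of $f$ is as simple as a set can be, but the positions in the list encode $K$. Here is the general form of what we just did.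

**Lemma 1.** Let $C$ be a computable set and let $f:\mathbb N\to\mathbb N$ be a total function such that $\operatorname{ran} f\cap C$ is infinite, and such that $f(k)=a\in C$ implies $k\ge m(a)$. Then $K\le_T f$.

*Proof.* Given $q$, search for $k$ with $f(k)=a\in C$ and $a\ge q$. Such $k$ exists. Then $k\ge m(a)\ge m(q)$, so $q\in K$ if and only if $q\in K_k$. $\square$

Call a total function with range $A$ a *listing* of $A$. A lazy listing of $\mathbb N$ says nothing about $\mathbb N$, which also has the identity as a listing. Could there be a set $A$ such that every listing of $A$ computable from $\emptyset'$ computes $K$? That is easy: take $A=\overline K$. From a listing $f$ of $\overline K$ we decide $q$ by waiting until $q$ appears in some $K_t$ or among the values of $f$. But this $A$ is itself as strong as possible. The interesting demand is to have both: every listing that $\emptyset'$ can compute is expensive, although $A$, used only as a source of positive information, is weak. To measure weakness we need the enumeration jump.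

## 2. Enumeration degrees, jumps and totality

**Definition (enumeration reducibility).** An enumeration operator $\Phi$ is a c.e. set of pairs $\langle x,F\rangle$, with $F$ a finite set given by its canonical index, and $\Phi(B)=\{x:\langle x,F\rangle\in\Phi\text{ for some finite }F\subseteq B\}$. We write $A\le_e B$ if $A=\Phi(B)$ for some enumeration operator $\Phi$. Let $\Phi_0,\Phi_1,\dots$ be a standard listing of these operators. The degree structure is $\mathcal D_e$, and $\mathbf d_e(A)$ is the degree of $A$.

For example, the pairs $\langle x,\{x,x+1\}\rangle$ form an operator sending $B$ to $\{x:x,x+1\in B\}$; it sends $\{1,2,5,6,7\}$ to $\{1,5,6\}$. Only positive information about $B$ is used, so $B\subseteq B'$ implies $\Phi(B)\subseteq\Phi(B')$. The least degree $\mathbf 0_e$ consists of the c.e. sets.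

**Definition (jump).** Let $K_A=\{\langle e,x\rangle:x\in\Phi_e(A)\}$. The enumeration jump of $A$ is $A'=K_A\oplus\overline{K_A}$, and $\mathbf d_e(A)'=\mathbf d_e(A')$.

This is well defined and monotone: if $A=\Phi(B)$, then $\Phi_e(A)=\Phi_{h(e)}(B)$ for a computable $h$, so $K_A\le_m K_B$ and $A'\le_e B'$. Also $K_A\le_e A$ uniformly, and every $B\le_e A$ satisfies $B\le_m K_A$, via $x\mapsto\langle e,x\rangle$ for an $e$ with $B=\Phi_e(A)$. In particular $A\le_m K_A$. For example, $K_\emptyset$ is c.e. and every c.e. set is $\Phi_e(\emptyset)$ for some $e$, so $K_\emptyset\equiv_m\emptyset'$.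

**Definition (total).** A set $A$ is total if $A\equiv_e A\oplus\overline A$. A degree is total if it contains a total set.

For example, $\overline K$ is total: $K$ is c.e., so $K\oplus\overline K\le_e\overline K$. Every set $D\oplus\overline D$ is total, since its complement $\overline D\oplus D$ is $\le_e D\oplus\overline D$. Conversely, if $A$ is total, then $\mathbf d_e(A)=\mathbf d_e(A\oplus\overline A)$. So the total degrees are exactly the degrees $\mathbf d_e(D\oplus\overline D)$.

The *local structure* $\mathcal D_e(\le\mathbf 0'_e)$ consists of the degrees $\le\mathbf 0'_e$. We write $D'$ for the Turing jump of $D$ when $D$ is used as a Turing oracle. Four facts translate everything into Turing computability.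

**(P1)** $A\le_e D\oplus\overline D$ iff $A$ is c.e. in $D$; and $C\oplus\overline C\le_e D\oplus\overline D$ iff $C\le_T D$. If $A=\Phi(D\oplus\overline D)$, then $D$ can list $D\oplus\overline D$ and hence $A$. If $A$ is the domain of $\varphi_e^D$, use the pairs $\langle x,F\rangle$, where $F$ codes the finitely many positive and negative oracle answers in a halting computation of $\varphi_e$ on $x$. The second statement follows, since $C\oplus\overline C$ is c.e. in $D$ iff both $C$ and $\overline C$ are.

**(P2)** $K_{D\oplus\overline D}\equiv_m D'$. The left side is c.e. in $D$ by (P1); conversely $D'$ is c.e. in $D$, so $D'\le_e D\oplus\overline D$ and $D'\le_m K_{D\oplus\overline D}$. Hence if $\mathbf x=\mathbf d_e(D\oplus\overline D)$, then $\mathbf x'=\mathbf d_e(D'\oplus\overline{D'})$. For any $A$ with degree $\mathbf a$ we have $\mathbf a'=\mathbf d_e(K_A\oplus\overline{K_A})$, so by (P1)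
$$\mathbf x'\le\mathbf a'\iff D'\le_T K_A. \tag{2}$$
Likewise $\mathbf 0_e^{(n)}$ corresponds to the Turing degree of $\emptyset^{(n)}$, and $\mathbf a''$ to that of $(K_A)'$. So $\mathbf a'=\mathbf 0''_e$ iff $K_A\equiv_T\emptyset''$. Moreover $\emptyset'\le_1 K_A$, through operators that ignore their input.

**(P3)** $\mathbf d_e(A)\le\mathbf 0'_e$ iff $A$ is c.e. in $\emptyset'$, that is, iff $A$ is $\Sigma^0_2$. A total degree $\le\mathbf 0'_e$ has the form $\mathbf d_e(D\oplus\overline D)$ with $D\le_T\emptyset'$. Both follow from (P1) and (P2). If $A$ is c.e. in $\emptyset'$, then so is $K_A\le_e A$; hence $\emptyset'\le_T K_A\le_T\emptyset''$.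

**(P4)** $K_A$ is monotone in $A$, and $K_A=\bigcup\{K_F:F\subseteq A\text{ finite}\}$, because operators use finite parts of their input.

**Definition (high, high$_2$, low, upwards properly $\Sigma^0_2$).** A degree $\mathbf a\le\mathbf 0'_e$ is high if $\mathbf a'=\mathbf 0''_e$, high$_2$ if $\mathbf a''=\mathbf 0'''_e$, and low if $\mathbf a'=\mathbf 0'_e$. A degree $\mathbf a<\mathbf 0'_e$ is upwards properly $\Sigma^0_2$ if no total degree lies in $[\mathbf a,\mathbf 0'_e)$.

High implies high$_2$. The degree $\mathbf 0'_e$ is high; $\mathbf 0_e$ is low and not high$_2$. A total degree $\mathbf a<\mathbf 0'_e$ is not upwards properly $\Sigma^0_2$, since $\mathbf a$ itself lies in $[\mathbf a,\mathbf 0'_e)$.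

## 3. Soskov's theorem and its local form

Selman's theorem says that $\mathbf a\le\mathbf b$ iff every total degree above $\mathbf b$ is above $\mathbf a$. Soskov's theorem says that every enumeration degree $\mathbf a$ is bounded by a total degree $\mathbf x\ge\mathbf a$ with $\mathbf x'=\mathbf a'$. Cooper and Copestake showed that Selman's theorem fails in the local structure: there are upwards properly $\Sigma^0_2$ degrees. The paper "The Jump Hierarchy in the Enumeration Degrees" (https://people.math.wisc.edu/~soskova/preprints/JumpClasses.pdf) is the source of our problem: does Soskov's theorem remain true in the local structure? That is, is there for every $\mathbf a\le\mathbf 0'_e$ a total $\mathbf x$ with $\mathbf a\le\mathbf x\le\mathbf 0'_e$ and $\mathbf x'=\mathbf a'$?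

In terms of listings the problem reads as follows.

**Proposition 2.** Let $A\ne\emptyset$ be $\Sigma^0_2$ and $\mathbf a=\mathbf d_e(A)$. There is a total $\mathbf x\in[\mathbf a,\mathbf 0'_e]$ with $\mathbf x'=\mathbf a'$ if and only if $A$ has a listing $f\le_T\emptyset'$ with $f'\le_T K_A$.

*Proof.* Given $f$, let $\mathbf x$ be the total degree $\mathbf d_e(G\oplus\overline G)$, where $G$ is the graph of $f$. Since $A=\operatorname{ran}f$ is c.e. in $f$, we have $\mathbf a\le\mathbf x$, so $\mathbf a'\le\mathbf x'$. Since $f\le_T\emptyset'$, we have $\mathbf x\le\mathbf 0'_e$. By (2), $f'\le_TK_A$ gives $\mathbf x'\le\mathbf a'$. Conversely, let $\mathbf x=\mathbf d_e(D\oplus\overline D)$ be as described, with $D\le_T\emptyset'$. By (P1), $A$ is c.e. in $D$, and $A$ is nonempty, so $A$ has a listing $f\le_T D\le_T\emptyset'$. By (2), $f'\le_T D'\le_TK_A$. $\square$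

The answer is no, and the possible failures can be located.

**Theorem A.** There is an enumeration degree $\mathbf a<\mathbf 0'_e$ with $\mathbf a'<\mathbf 0''_e$ such that the only total degree $\mathbf x$ with $\mathbf a\le\mathbf x\le\mathbf 0'_e$ is $\mathbf x=\mathbf 0'_e$. Hence no total $\mathbf x\in[\mathbf a,\mathbf 0'_e]$ satisfies $\mathbf x'=\mathbf a'$ (or even $\mathbf x'\le\mathbf a'$).

**Theorem B.** If $\mathbf a\le\mathbf 0'_e$ and $\mathbf a''\ne\mathbf 0'''_e$ (that is, $\mathbf a$ is not high$_2$), then there is a total $\mathbf x$ with $\mathbf a\le\mathbf x\le\mathbf 0'_e$ and $\mathbf x'=\mathbf a'$.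

**Corollary C.** (1) The local Soskov statement holds at every high $\mathbf a$ (take $\mathbf x=\mathbf 0'_e$) and at every non-high$_2$ $\mathbf a$. Among the high$_2$ non-high degrees it fails for some and holds for others. (2) Every upwards properly $\Sigma^0_2$ degree is high$_2$, and "high$_2$" cannot be improved to "high".

We prove Theorem B first, since it grows out of the most natural attack.

## 4. Finite extensions with oracle $K_A$, and the low case

Two cases need no work. If $\mathbf a$ is total, take $\mathbf x=\mathbf a$. If $\mathbf a$ is high, take $\mathbf x=\mathbf 0'_e$, which is total with $\mathbf x'=\mathbf 0''_e=\mathbf a'$. If $A=\emptyset$, then $\mathbf a=\mathbf 0_e$ is total.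

Now let $A\ne\emptyset$ be $\Sigma^0_2$ and put $J=K_A$. The sensible approach is to build a listing by finite extensions, settling one fact about $f$ at a time. Strings are finite sequences of natural numbers, identified with their codes. In $\varphi_e^\sigma$ only arguments below $|\sigma|$ may be queried. Consider the uniformly computable, extension-closed sets of strings
$$S_{3e}=\{\sigma:\varphi_e^\sigma(e)\downarrow\text{ in}\le|\sigma|\text{ steps}\},\quad S_{3e+1}=\{\sigma:e\in\operatorname{ran}\sigma\},\quad S_{3e+2}=\{\sigma:|\sigma|\ge e\},$$
and the relation
$$P(e,\sigma)\iff\exists\tau\supseteq\sigma\;(\tau\in S_e\ \wedge\ \operatorname{ran}\tau\subseteq A). \tag{3}$$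
It asks positive finite questions about $A$, so it is $\le_eA$, hence $\le_m K_A$, hence decidable in $J$.

**Lemma 3.** Let $(\sigma_n)$ be a $J$-computable sequence of strings with $\sigma_n\subseteq\sigma_{n+1}$ and $\operatorname{ran}\sigma_n\subseteq A$. Suppose that for every $e$ there is $n$ with $\sigma_n\in S_e$ or $\neg P(e,\sigma_n)$. Then $f=\bigcup_n\sigma_n$ is a listing of $A$ and $f'\le_T J$.

*Proof.* $P(3e+2,\sigma_n)$ always holds: extend $\sigma_n$ by repeating an element of $A\ne\emptyset$. So some $\sigma_n$ has length at least $e$, and $f$ is total. If $e\in A$, then $P(3e+1,\sigma_n)$ always holds: append $e$. So $e\in\operatorname{ran}f$, and hence $\operatorname{ran}f=A$. For the jump, given $e$, use $J$ to find $n$ with $\sigma_n\in S_{3e}$ or $\neg P(3e,\sigma_n)$. In the first case $\varphi_e^f(e)$ converges, so $e\in f'$. In the second case $e\notin f'$: otherwise a sufficiently long $\sigma_k\supseteq\sigma_n$ would lie in $S_{3e}$ with range inside $A$, contradicting $\neg P(3e,\sigma_n)$. $\square$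

The straightforward construction is: $\sigma_0=\emptyset$; if $P(e,\sigma_e)$ holds, let $\sigma_{e+1}$ be the least witness $\tau$ in (3), otherwise $\sigma_{e+1}=\sigma_e$. It is computable in $J$, because $A\le_T J$ as well, so $J$ can find the witness. The hypothesis of Lemma 3 holds with $n=e$ or $n=e+1$. So we get a listing $f$ of $A$ with $f'\le_T J$. Neither this construction nor Lemma 3 uses that $A$ is $\Sigma^0_2$, and with the first part of the proof of Proposition 2 it proves Soskov's theorem, since $\mathbf 0_e$ takes care of $A=\emptyset$.

If $\mathbf a$ is low, then $J\le_T\emptyset'$, so $f\le_T\emptyset'$ and the local statement holds at $\mathbf a$. But for general $\Sigma^0_2$ sets this construction gives only $f\le_TJ\le_T\emptyset''$, and here it stops. Fix a $\emptyset'$-computable increasing sequence $(A_r)$ of nonempty finite sets with union $A$. The oracle $\emptyset'$ can confirm $P(e,\sigma)$ by finding $\tau\in S_e$ with $\operatorname{ran}\tau\subseteq A_r$, but a negative answer is never confirmed. If $\emptyset'$ waits only a bounded time and then extends $\sigma$ for the sake of some other $S_{e'}$, it may happen that $P(e,\sigma_n)$ is true for every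 $n$ and yet no witness ever appears within the time allowed. Then Lemma 3 does not apply.

How long should one wait? A sufficient waiting time is computable from $J$, but perhaps not from $\emptyset'$. We do not need to wait long enough every time: infinitely often is enough. A $\emptyset'$-computable function that beats a $J$-computable one infinitely often exists exactly when the latter does not dominate it, and this is where high$_2$ enters.

## 5. Waiting times that are long enough infinitely often: proof of Theorem B

Let $A$ be $\Sigma^0_2$, with $\mathbf a=\mathbf d_e(A)$ not high$_2$. If $A=\emptyset$, take $\mathbf x=\mathbf 0_e$. Assume $A\ne\emptyset$ and keep $J=K_A$, $S_e$, $P$ and $(A_r)$ from Section 4. Since $J\le_T\emptyset''$, we have $J'\le_T\emptyset'''$. So $\emptyset'''\le_TJ'$ would give $\mathbf a''=\mathbf 0'''_e$; hence $\emptyset'''\not\le_TJ'$.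

We say that $g$ dominates $h$ if $g(n)\ge h(n)$ for all but finitely many $n$.

**Lemma 4 (Martin, relativized).** No $g\le_TJ$ dominates all total $\emptyset'$-computable functions.

*Proof.* Suppose $g$ did. If $\varphi_e^{\emptyset'}$ is total, the function giving its convergence times is $\emptyset'$-computable, so $g$ bounds it with finitely many exceptions, which an additive constant absorbs. Hence
$$\varphi_e^{\emptyset'}\text{ is total}\iff\exists k\,\forall n\;\bigl(\varphi_e^{\emptyset'}(n)\text{ converges in}\le g(n)+k\text{ steps}\bigr).$$
The matrix is decidable in $J$, since $\emptyset'\le_TJ$ and $g\le_TJ$. So totality is $\Sigma_2(J)$. It is also $\Pi_2(\emptyset')$, hence $\Pi_2(J)$. Therefore the set of such $e$ is $\le_TJ'$. But this set is $\Pi_2(\emptyset')$-complete, so $\emptyset'''\le_TJ'$, a contradiction. $\square$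

**Step 1: a $J$-computable sufficient waiting time.** This step makes precise how long is long enough. Let $g\le_TJ$ be nondecreasing with $g(t)\ge t$ and such that for all $e\le t$ and all $\sigma\le t$ with $P(e,\sigma)$ there is a witness $\tau\le g(t)$ with $\tau\supseteq\sigma$, $\tau\in S_e$ and $\operatorname{ran}\tau\subseteq A_{g(t)}$. Such $g$ exists: $J$ decides $P$ for the finitely many pairs, searches for witnesses $\tau$ and stages $r$ with $\operatorname{ran}\tau\subseteq A_r$ for the true instances, and takes a sufficiently large value.

**Step 2: a $\emptyset'$-computable clock that beats $g$ infinitely often.** The $\emptyset'$-construction will act at times $p(0)<p(1)<\cdots$, and we need $p(n+1)>g(p(n))$ for infinitely many $n$. Non-domination gives us good arguments $t$, but these need not be among the values $p(n)$. Beating $g\circ g$ instead of $g$ repairs this.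

By Lemma 4 applied to $g\circ g\le_TJ$, some total $h\le_T\emptyset'$ satisfies $h(t)>g(g(t))$ for infinitely many $t$. Put $q(t)=t+1+\max_{s\le t}h(s)$. Then $q\le_T\emptyset'$ is strictly increasing, $q(t)>t$, and $q(t)>g(g(t))$ for infinitely many $t$. Let $p(0)$ be at least the code of the empty string, and $p(n+1)=q(p(n))$. So $p$ is strictly increasing, and $p(n)\ge n$.

There are infinitely many $n$ with $p(n+1)>g(p(n))$. Indeed, let $q(t)>g(g(t))$ and $p(n)\le t<p(n+1)$. If $p(n+1)\le g(p(n))$, then $p(n+1)\le g(t)$, so
$$p(n+2)=q(p(n+1))\ge q(t)>g(g(t))\ge g(p(n+1)).$$
So $n$ or $n+1$ works. Infinitely many $t$ are available, and $n\to\infty$ with $t$.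

**Step 3: the construction, computable in $\emptyset'$.** We replace the question $P(e,\sigma)$ by a bounded search up to the next value of the clock. Let $\sigma_0=\emptyset$. Given $\sigma_n\le p(n)$ with $\operatorname{ran}\sigma_n\subseteq A$, look for the least $e\le p(n)$ such that $\sigma_n\notin S_e$ and some $\tau\supseteq\sigma_n$ has $\tau\le p(n+1)$, $\tau\in S_e$ and $\operatorname{ran}\tau\subseteq A_{p(n+1)}$. If $e$ exists, let $\sigma_{n+1}$ be the least such $\tau$ for it; otherwise let $\sigma_{n+1}=\sigma_n$. In both cases $\sigma_{n+1}\le p(n+1)$ and $\operatorname{ran}\sigma_{n+1}\subseteq A$. Let $f=\bigcup_n\sigma_n$.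

**Step 4: the hypothesis of Lemma 3.** We show that for every $e$ there is $n$ with $\sigma_n\in S_e$ or $\neg P(e,\sigma_n)$. Suppose this fails for $e$. Take $n_0\ge e$ such that every $e'<e$ for which some $\sigma_k\in S_{e'}$ already has $\sigma_{n_0}\in S_{e'}$; this is possible since the sets $S_{e'}$ are extension-closed. Choose $n\ge n_0$ with $p(n+1)>g(p(n))$. Then $e\le n\le p(n)$ and $\sigma_n\le p(n)$, and $P(e,\sigma_n)$ holds. So there is a witness $\tau\le g(p(n))\le p(n+1)$ with $\operatorname{ran}\tau\subseteq A_{g(p(n))}\subseteq A_{p(n+1)}$. Hence the search at $n$ succeeds, for some least $e'\le e$ with $\sigma_n\notin S_{e'}$, and $\sigma_{n+1}\in S_{e'}$. If $e'<e$, the choice of $n_0$ gives $\sigma_{n_0}\in S_{e'}$, hence $\sigma_n\in S_{e'}$, which is false. So $e'=e$ and $\sigma_{n+1}\in S_e$, a contradiction.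

**Step 5: conclusion.** The sequence $(\sigma_n)$ is computable in $\emptyset'$, hence in $J$. By Lemma 3, $f$ is a listing of $A$ with $f'\le_TJ=K_A$. Being total and the union of a $\emptyset'$-computable sequence of strings, $f$ is $\le_T\emptyset'$. Proposition 2 gives the required $\mathbf x$. This proves Theorem B. $\blacksquare$

## 6. One delayed column against one diagonalization

Now we turn to Theorem A. We build $A$ and an auxiliary set $E$ by a $\emptyset'$-computable construction that only enumerates elements, so both are c.e. in $\emptyset'$. Let $(\Psi_i)$ list the Turing functionals. The requirements are as follows.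

* $N_i$: $E\ne\Psi_i^{K_A}$.
* $M_i$: if $\varphi_i^{\emptyset'}$ is total with range $A$, then $K\le_T\varphi_i^{\emptyset'}$.

**These requirements suffice.** We will have $A\ne\emptyset$. Let $\mathbf a=\mathbf d_e(A)\le\mathbf 0'_e$. Since $E$ is c.e. in $\emptyset'$, $E\le_T\emptyset''$, and the requirements $N_i$ say $E\not\le_TK_A$. So $\emptyset''\not\le_TK_A$. As $\mathbf a'\le\mathbf 0''_e$, this gives $\mathbf a'<\mathbf 0''_e$, and therefore $\mathbf a<\mathbf 0'_e$. Let $\mathbf x\in[\mathbf a,\mathbf 0'_e]$ be total, $\mathbf x=\mathbf d_e(D\oplus\overline D)$ with $D\le_T\emptyset'$. Then $A$ is nonempty and c.e. in $D$, so it has a listing $f\le_TD$, and $f=\varphi_i^{\emptyset'}$ for some $i$. By $M_i$, $K\le_Tf\le_TD$. So $\mathbf x=\mathbf 0'_e$, and $\mathbf x'=\mathbf 0''_e\not\le\mathbf a'$.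

**One $M$ alone.** We want to force $f=\varphi_i^{\emptyset'}$ to be lazy on an infinite computable set $C$, so that Lemma 1 applies. Put $a\in C$ into $A$ only when the first $m(a)$ values of $f$ have been computed and $a$ is not among the values computed so far. Then $f$ can list $a$ only at a position $\ge m(a)$. If $f$ ever lists some $a\in C$ before it is in $A$, keep $a$ out of $A$ forever, and $\operatorname{ran}f\ne A$. If $f$ is a listing of $A$, infinitely many elements of $C$ enter $A$.

**One $N$ alone.** Pick a witness $d$, keep it out of $E$, and wait for $\Psi_i^{K_A}(d)=0$ with the current finite $A$, with use $u$; all queries are below $u$. Here $\emptyset'$ can decide $K_A\cap[0,u)$, as $A$ is finite. Then put $d$ into $E$ and freeze $A$.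

**The conflict.** If $M$ has higher priority, $N$ cannot freeze $C$. Here is a case where impatience loses. Let $a_0<a_1<\cdots$ be the elements of $C$, let $\Phi_{e_0}$ be the identity operator, so that $\langle e_0,a\rangle\in K_A$ iff $a\in A$, and let $\Psi^{K_A}(d)$ find the first $j$ with $a_j\notin A$ and output $j$ modulo $2$. At first the output is $0$. If $N$ puts $d$ into $E$ at once, and then $M$ enumerates $a_0$ and nothing else (because $f$ turns out not to be total), then $\Psi^{K_A}(d)=1=E(d)$ and $N$ has failed.

What gets past this point is that $K_A$ is monotone in $A$, and that $\emptyset'$ can look at the whole future at once. Let $R$ be the computable set of everything that $N$ cannot or need not keep out of $A$. The oracle $\emptyset'$ can compare the c.e. sets $K_A$ and $K_{A\cup R}$ below $u$. If they agree there, then by monotonicity nothing that enters from $R$ can ever disturb the computation, so $N$ may safely put $d$ into $E$, freezing only the complement of $R$. If they differ, some finite $Z\subseteq R$ changes $K_A\cap[0,u)$, and then $N$ does not put $d$ into $E$ but puts $Z$ into $A$ itself. It destroys the computation on purpose. If in the end $\Psi^{K_A}(d)=0$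 with some use $u$, then $K_A\cap[0,u)$ would have settled, and $N$ would destroy it once more, which is absurd. So the final value is not $0=E(d)$.

In the example above, with $A\cap C=\emptyset$ and output $0$, we have $a_0\in R$. So $N$ puts a finite set into $A$ that contains $a_0$. If this set is $\{a_0\}$, the output becomes $1\ne0=E(d)$. If later $a_1$ enters, the output is $0$ again, and $N$ puts in a set containing $a_2$. If this goes on forever, $\Psi^{K_A}(d)$ diverges.

When $N$ enumerates elements of $C$, it has to respect the laziness that $M$ needs, so $Z$ has to wait until $f$ is long enough: $Z$ must be *ripe*. This waiting is harmless for an $N$-strategy that acts only when $f$ has grown. An $N$-strategy that believes that $f$ stops growing simply includes $C$ among the frozen columns. It remains to arrange infinitely many requirements on a tree.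

## 7. The tree construction

Write $K_A{\restriction}u=K_A\cap[0,u)$.

**Tree.** Nodes are binary strings. A node of length $2i$ is an *N-node* working for $N_i$; its only child is $\nu^\frown0$. A node of length $2i+1$ is an *M-node* working for $M_i$; its children are $\mu^\frown0$ (left, guessing that $\varphi_i^{\emptyset'}$ is total) and $\mu^\frown1$. For an M-node $\mu$ of length $2i+1$ let $f_\mu=\varphi_i^{\emptyset'}$, and let $f_\mu[s]$ be the longest finite initial segment of $f_\mu$, of length at most $s$, all of whose values converge within $s$ steps. "Extending" includes equality unless we say "proper". We say that $\tau$ is *left of* $\tau'$ and $\tau'$ *right of* $\tau$ if for some M-node $\mu$, $\mu^\frown0\subseteq\tau$ and $\mu^\frown1\subseteq\tau'$. Since N-nodes have one child, any two nodes are comparable or one is left of the other.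

**Parameters.** Column $c$ is $\{\langle c,k\rangle:k\in\mathbb N\}$. A *live* M-node $\mu$ has a column index $c_\mu$, with column $C_\mu$, and a number $\ell_\mu$. A live N-node $\nu$ has a witness $d_\nu$ and possibly a finite set $h_\nu$ of column indices, the columns it freezes; if $h_\nu$ is defined, $\nu$ is *done*. *Initializing* a node makes it non-live and cancels its parameters. All nodes start non-live. A column index is *mentioned* when it is assigned, or when it is the index of an element of $A$ or of one of the sets $Z$ below. *Fresh* means larger than every index mentioned so far; for witnesses it means never used before. Start with $A=\{\langle0,0\rangle\}$ (so $0$ is mentioned) and $E=\emptyset$.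

**Stage $s$.** Visit nodes starting with the root. The stage ends after visiting a node of length $s$, or when step (c) of an N-node occurs. "$A$" always denotes its current value.

*Visiting an M-node $\mu$:*

1. If $\mu$ is not live, assign a fresh $c_\mu$, put $\ell_\mu=|f_\mu[s]|$, and go to $\mu^\frown1$.
2. Else, if some element of $C_\mu\setminus A$ is in $\operatorname{ran}f_\mu[s]$, go to $\mu^\frown1$.
3. Else, if $|f_\mu[s]|>\ell_\mu$, then $s$ is a *$\mu$-0-stage*. Set $\ell_\mu=|f_\mu[s]|$ and initialize all nodes extending $\mu^\frown1$. Let $a=\min(C_\mu\setminus A)$; if $m(a)\le|f_\mu[s]|$, put $a$ into $A$. Go to $\mu^\frown0$.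
4. Else go to $\mu^\frown1$.

*Visiting an N-node $\nu$ of length $2i$.* Let $\mathcal H_\nu$ be the finite set of column indices consisting of all $c_\mu$ with $\mu$ a live M-node and $\mu^\frown0\not\subseteq\nu$, together with all elements of $h_{\nu'}$ for live done N-nodes $\nu'\ne\nu$. Let $R_\nu=\{\langle c,k\rangle:c\notin\mathcal H_\nu\}$, a computable set.

* (a) If $\nu$ is not live, assign a fresh witness $d_\nu$ and go to $\nu^\frown0$. If $\nu$ is done, go to $\nu^\frown0$.
* (b) Else, if it is not the case that $\Psi_i^{K_A}(d_\nu)$ converges in $\le s$ steps with value $0$, go to $\nu^\frown0$. Otherwise let $u$ be its use.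
* (c) If $K_A{\restriction}u=K_{A\cup R_\nu}{\restriction}u$: put $d_\nu$ into $E$, set $h_\nu=\mathcal H_\nu$, initialize all proper extensions of $\nu$, and end the stage.
* (d) Otherwise let $Z$ be the finite set of least canonical index with $Z\subseteq R_\nu$ and $K_{A\cup Z}{\restriction}u\ne K_A{\restriction}u$. Mention its columns. Call $Z$ *ripe* if $m(a)\le|f_\mu[s]|$ for every M-node $\mu$ with $\mu^\frown0\subseteq\nu$ and every $a\in(Z\cap C_\mu)\setminus A$. If $Z$ is ripe, put $Z$ into $A$. Go to $\nu^\frown0$.

The set $Z$ in (d) exists: some element below $u$ lies in $K_{A\cup R_\nu}\setminus K_A$, by (P4) it lies in $K_F$ for a finite $F\subseteq A\cup R_\nu$, and $F\cap R_\nu$ is as required. If $\mu^\frown0\subseteq\nu$ and $\nu$ is visited, then $\mu$ has just been through step 3, so $\mu$ is live and $C_\mu$ is defined.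

All questions asked are about c.e. sets with known indices (finite $A$, computable $R_\nu$), about $m$, or about bounded $\emptyset'$-computations. So the construction is $\emptyset'$-computable.

To see it start: at stage $0$ the root gets a witness, and the stage ends. At stage $1$ the root is live. If $\Psi_0^{K_A}$ does not converge to $0$ on that witness in one step, we go to the M-node of length $1$. It is not live, gets column index $1$ (index $0$ has been mentioned), and sets its $\ell$-value. The stage ends because this node has length $1$.

## 8. What initialization protects

Three remarks are immediate from the construction.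

* (i1) If $\tau$ is visited at stage $s$, all nodes right of $\tau$ are initialized at stage $s$ before $\tau$ is visited, and they are not visited at stage $s$. For if $\mu^\frown0\subseteq\tau$, then $s$ is a $\mu$-0-stage, and the nodes visited at one stage form a path.
* (i2) If a node is initialized, all its extensions are initialized too.
* (i3) If $\nu$ defines $h_\nu$, all proper extensions of $\nu$ are initialized.

Each column index is assigned at most once, so live columns are distinct. By induction, every element of a set $\mathcal H_\nu$ or $h_\nu$ is an index that has been assigned, hence mentioned, before.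

The first lemma shows that M-nodes never need to violate a freeze.

**Lemma 5.** If an M-node $\mu$ puts an element into $A$ at stage $s$ in step 3, then at that moment $c_\mu\notin h_\nu$ for every live done $\nu$.

*Proof.* Let $c_\mu$ have been assigned at moment $r$; $\mu$ has not been initialized since. Sets $h_\nu$ defined before $r$ contain only indices mentioned before $r$, so not $c_\mu$. Suppose that $c_\mu\in h_\nu$ with $\nu$ live, so $h_\nu$ was defined after $r$. We go through the positions of $\nu$ relative to $\mu$.

If $\nu\subsetneq\mu$, then $\mu$ was initialized when $h_\nu$ was defined, by (i3), a contradiction. If $\nu$ is left of $\mu$, then by (i1) $\mu$ was initialized, and not visited, at the stage at which $h_\nu$ was defined. So $r$ belongs to an earlier stage, and this initialization came after $r$, a contradiction. If $\nu$ is right of $\mu$ or $\nu\supseteq\mu^\frown1$, then $\nu$ was initialized at stage $s$ before $\mu$'s enumeration, by (i1) or by step 3, and it has not been visited since; so it is not live, a contradiction. Only $\nu\supseteq\mu^\frown0$ remains.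

Consider the earliest moment after $r$ at which some $\nu\supseteq\mu^\frown0$ defines $h_\nu\ni c_\mu$, say at stage $s'$. Then $c_\mu\in\mathcal H_\nu$ at that moment. This is not on account of live columns: the only live node with column $c_\mu$ is $\mu$, and $\mu^\frown0\subseteq\nu$. So $c_\mu\in h_{\nu''}$ for some live done $\nu''\ne\nu$, and $h_{\nu''}$ was defined after $r$. As before, $\nu''\subsetneq\mu$ and $\nu''$ left of $\mu$ are impossible. If $\nu''$ is right of $\mu$ or extends $\mu^\frown1$, it was initialized at stage $s'$ before $\nu$ was visited and not visited at that stage, because $\nu\supseteq\mu^\frown0$ was visited; so it is not live. If $\nu''\supseteq\mu^\frown0$, this contradicts the choice of the earliest moment. $\square$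

The next lemma shows that a freeze is respected by everybody.

**Lemma 6.** If $\nu$ defines $h_\nu$ at stage $s$, then as long as $\nu$ is not initialized afterwards, no element of a column with index in $h_\nu$ enters $A$.

*Proof.* At stage $s$ nothing enters $A$ after $h_\nu$ is defined, since the stage ends. Later, while $\nu$ is live and done, an N-node $\nu'\ne\nu$ enumerates only elements of $R_{\nu'}$, which avoids the columns in $h_\nu$. The node $\nu$ itself is done and enumerates nothing. An M-node $\mu$ enumerates only elements of $C_\mu$, and $c_\mu\notin h_\nu$ by Lemma 5. $\square$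

The last lemma of this section is the laziness that M-nodes need. Elements put into $C_\mu$ by N-nodes obey it too.

**Lemma 7.** Let $c_\mu$ be assigned at moment $r$. Then $C_\mu\cap A=\emptyset$ at moment $r$. Any $a\in C_\mu$ that enters $A$ later while $\mu$ has not been initialized enters at a $\mu$-0-stage $s$, with $m(a)\le|f_\mu[s]|$ and $a\notin\operatorname{ran}f_\mu[s]$.

*Proof.* The first claim holds by freshness, as the columns of elements of $A$ are mentioned. Now let $a$ enter later. While $c_\mu$ is live, an N-node $\nu$ with $\mu^\frown0\not\subseteq\nu$ has $c_\mu\in\mathcal H_\nu$ and cannot enumerate $a$. Other M-nodes enumerate only from their own columns. So $a$ is enumerated by $\mu$ in step 3, or by an N-node $\nu\supseteq\mu^\frown0$ with a ripe $Z$. In both cases $s$ is a $\mu$-0-stage and $m(a)\le|f_\mu[s]|$. When $\mu$ was visited at stage $s$, step 2 did not apply, so $\operatorname{ran}f_\mu[s]\cap C_\mu$ was contained in $A$. Since $a$ was not yet in $A$, $a\notin\operatorname{ran}f_\mu[s]$. $\square$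

## 9. The true path and the requirements

Define the true path from the root: after an N-node take the child with $0$; after an M-node $\mu$ take $\mu^\frown0$ if there are infinitely many $\mu$-0-stages, and otherwise $\mu^\frown1$. We first show that strategies on this path get unlimited opportunity and finitely many setbacks.

**Lemma 8.** Every node on the true path is visited infinitely often and initialized finitely often.

*Proof.* By induction. The root is visited at every stage and never initialized. Assume the claim for $\tau$ and consider moments after its last initialization.

Let $\tau$ be an N-node. After step (c) it is done for good, so (c) occurs at most once more, and every other visit with $s>|\tau|$ leads to $\tau^\frown0$. Hence $\tau^\frown0$ is visited infinitely often. Initializations of $\tau^\frown0$ are caused by $\mu$-0-stages with $\mu^\frown1\subseteq\tau$ or by step (c) of some $\nu\subsetneq\tau$, both of which also initialize $\tau$, or by step (c) of $\tau$, which happens at most once more.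

Let $\tau$ be an M-node. Visits with $s>|\tau|$ lead to $\tau^\frown0$ exactly at $\tau$-0-stages, and otherwise to $\tau^\frown1$, so the child on the true path is visited infinitely often. The child $\tau^\frown0$ is initialized only together with $\tau$. The child $\tau^\frown1$ is initialized only together with $\tau$ or at $\tau$-0-stages, of which there are finitely many if $\tau^\frown1$ is on the true path. $\square$

**Lemma 9.** Every $M_i$ is satisfied.

*Proof.* Let $\mu$ be the M-node of length $2i+1$ on the true path, with final column $C=C_\mu$. Assume that $f=f_\mu$ is total with range $A$. We verify the hypotheses of Lemma 1.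

Step 2 never applies for this column. Suppose that it applied because of $a\in C\setminus A$ with $a\in\operatorname{ran}f_\mu[s]$. As $f_\mu[s]$ only grows with $s$, step 2 applies at all later visits as long as $a\notin A$, so for that long there are no $\mu$-0-stages. By Lemma 7, $a$ could enter $A$ only at a $\mu$-0-stage. So $a$ never enters $A$, contradicting $\operatorname{ran}f=A$.

Since $|f_\mu[s]|\to\infty$ and $\mu$ is visited infinitely often, there are infinitely many $\mu$-0-stages with this column. If $A\cap C$ were finite, $\min(C\setminus A)$ would reach a final value $a$, and at a late $\mu$-0-stage $m(a)\le|f_\mu[s]|$, so $a$ would be put into $A$. Hence $A\cap C=\operatorname{ran}f\cap C$ is infinite.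

Let $f(k)=a\in C$. By Lemma 7, $a$ entered $A$ after $C$ was assigned, at a stage $s$ with $a\notin\operatorname{ran}f_\mu[s]$ and $m(a)\le|f_\mu[s]|$. So $k\ge|f_\mu[s]|\ge m(a)$. By Lemma 1, $K\le_Tf$. $\square$

**Lemma 10.** Every $N_i$ is satisfied.

*Proof.* Let $\nu$ be the N-node of length $2i$ on the true path, and consider moments after its last initialization, with final witness $d=d_\nu$. Only $\nu$ can put $d$ into $E$, and only through step (c).

**Case 1: step (c) occurs.** We check that the computation survives. Let it occur at stage $s$, with $A$-value $A_s$, use $u$ and $R=R_\nu$. By Lemma 6, everything that enters $A$ later lies in $R$, so the final $A$ satisfies $A_s\subseteq A\subseteq A_s\cup R$. By monotonicity,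
$$K_{A_s}{\restriction}u\subseteq K_A{\restriction}u\subseteq K_{A_s\cup R}{\restriction}u=K_{A_s}{\restriction}u.$$
Hence $\Psi_i^{K_A}(d)=0\ne1=E(d)$.

**Case 2: step (c) never occurs.** We show that the value is not $0$. Here $E(d)=0$ and $\nu$ is never done. Suppose $\Psi_i^{K_A}(d)=0$ with use $u$, for the final $A$. By (P4), at all sufficiently late visits to $\nu$ the current $A$ satisfies $K_A{\restriction}u=K_{A_{\mathrm{final}}}{\restriction}u$, the computation converges with value $0$ and use $u$ within the allowed time, and step (d) is reached. Let $s^*$ be the stage of such a visit, $A_{s^*}$ the value of $A$ when the visit begins, and $Z^*$ its set $Z$. We want to see that $Z^*$ remains available until it, or a set with smaller index, is ripe.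

**Claim.** $Z^*\subseteq R_\nu$ at all later visits to $\nu$.

Let $c$ be the index of a column meeting $Z^*$. Then $c\notin\mathcal H_\nu$ at $s^*$. As $c$ is mentioned at $s^*$, it is not assigned after the visit at $s^*$. There are two ways in which $c$ could come into $\mathcal H_\nu$.

First, through a live column. Suppose $c=c_\mu$ for a live $\mu$ with $\mu^\frown0\not\subseteq\nu$ at some moment after the visit at $s^*$. Since $c$ was assigned before, $\mu$ was already live with column $c$ at $s^*$, so $c\in\mathcal H_\nu$ at $s^*$, a contradiction. Thus
$$\text{after the visit at }s^*\text{, no live }\mu\text{ with }\mu^\frown0\not\subseteq\nu\text{ has }c_\mu=c. \tag{4}$$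

Second, through a freeze. Suppose $c\in h_{\nu'}$ for some $\nu'\ne\nu$ that is live at a later visit to $\nu$. If $h_{\nu'}$ was defined before the visit at $s^*$, then $\nu'$ was live and done at that visit and $c\in\mathcal H_\nu$ at $s^*$, a contradiction. So it was defined afterwards. If $\nu'\subsetneq\nu$ or $\nu'$ is left of $\nu$, then $\nu$ would have been initialized, which no longer happens. If $\nu'$ is right of $\nu$, it is initialized before the later visit to $\nu$ at the stage of that visit, by (i1), and is not live. So $\nu'\supsetneq\nu$.

Take the earliest moment after the visit at $s^*$ at which some $\nu'\supsetneq\nu$ defines $h_{\nu'}\ni c$. Then $c\in\mathcal H_{\nu'}$. If this is because $c=c_\mu$ with $\mu$ live and $\mu^\frown0\not\subseteq\nu'$, then $\mu^\frown0\not\subseteq\nu$, contradicting (4). Otherwise $c\in h_{\nu''}$ for a live done $\nu''\ne\nu'$, and $\nu''\ne\nu$ since $\nu$ is not done. As before, $h_{\nu''}$ was not defined before the visit at $s^*$. As it was defined later, $\nu''\subsetneq\nu$ and $\nu''$ left of $\nu$ are impossible. A $\nu''$ right of $\nu$ was initialized at the present stage before $\nu$ was visited, and not visited at this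 stage, because $\nu'\supseteq\nu$ is visited at this stage; so it is not live. Finally, $\nu''\supsetneq\nu$ contradicts the choice of the earliest moment. This proves the claim.

**End of Case 2.** We show that some $Z$ must be enumerated. At every later visit, with current value $A$,
$$K_{A\cup Z^*}{\restriction}u\supseteq K_{A_{s^*}\cup Z^*}{\restriction}u\supsetneq K_{A_{s^*}}{\restriction}u=K_A{\restriction}u.$$
With the claim, $Z^*$ is a candidate in step (d), so the chosen $Z$ has canonical index at most that of $Z^*$. Only finitely many sets $Z$, hence finitely many elements $a$ and values $m(a)$, are involved. For each of the finitely many M-nodes $\mu$ with $\mu^\frown0\subseteq\nu$, every visit to $\nu$ occurs at a $\mu$-0-stage, at which $\ell_\mu$ strictly increases to $|f_\mu[s]|$. Moreover $\mu$ is not initialized, since by (i2) this would initialize $\nu$. So $|f_\mu[s]|\to\infty$ over visits to $\nu$. Hence at some visit the chosen $Z$ is ripe and is put into $A$. This changes $K_A{\restriction}u$ after it had reached its final value, a contradiction. So $\Psi_i^{K_A}(d)$ is undefined or different from $0=E(d)$. $\square$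

All requirements are met and $A\ne\emptyset$, so by Section 6 Theorem A is proved: Soskov's theorem does not hold in the local structure. $\blacksquare$

## 10. High$_2$ degrees and upwards properly $\Sigma^0_2$ degrees

*Proof of Corollary C.* (1) If $\mathbf a$ is high, then $\mathbf x=\mathbf 0'_e$ is total and $\mathbf x'=\mathbf 0''_e=\mathbf a'$. If $\mathbf a$ is not high$_2$, apply Theorem B. The degree of Theorem A is not high, and the statement fails at it; by Theorem B it is therefore high$_2$. So the statement fails at some high$_2$ non-high degree.

The statement holds at every total $\mathbf a$ (take $\mathbf x=\mathbf a$), so for a positive example we want a total high$_2$ non-high degree. Recall Sacks's jump theorem: if $S$ is c.e. in $\emptyset'$ and $\emptyset'\le_TS$, and $C\le_T\emptyset'$ is not computable, then there is a c.e. set $D$ with $D'\equiv_TS$ and $C\not\le_TD$. Applied with $S=\emptyset''$ and $C=\emptyset'$ and relativized to $\emptyset'$, it gives a set $S_1\ge_T\emptyset'$, c.e. in $\emptyset'$, with $S_1'\equiv_T\emptyset'''$ and $\emptyset''\not\le_TS_1$. Applied once more, now to $S_1$, it gives a c.e. set $D$ with $D'\equiv_TS_1$. Then $D''\equiv_T\emptyset'''$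 and $\emptyset''\not\le_TD'$. By (P2), the total degree $\mathbf d_e(D\oplus\overline D)\le\mathbf 0'_e$ is high$_2$ and not high.

(2) Let $\mathbf a$ be upwards properly $\Sigma^0_2$, and suppose that it is not high$_2$. Theorem B gives a total $\mathbf x\in[\mathbf a,\mathbf 0'_e]$ with $\mathbf x'=\mathbf a'$. If $\mathbf x=\mathbf 0'_e$, then $\mathbf a'=\mathbf 0''_e$, so $\mathbf a$ is high and hence high$_2$, contrary to assumption. So $\mathbf x<\mathbf 0'_e$ is a total degree in $[\mathbf a,\mathbf 0'_e)$, contradicting that $\mathbf a$ is upwards properly $\Sigma^0_2$. Finally, the degree of Theorem A is upwards properly $\Sigma^0_2$ and not high, so "high$_2$" cannot be improved to "high". $\blacksquare$
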